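\title{A compact $\mathrm{RCD}(K,\infty)$ space with branching geodesics}

\begin{abstract}
For every $K\ge 0$ we construct a compact metric measure space that satisfies the Riemannian curvature-dimension condition $\mathrm{RCD}(K,\infty)$ and contains branching geodesics. The space is the completion of a smooth weighted surface: a flat half-disk joined to a horn $dr^2+r^4ds^2$, with a convex weight that absorbs the negative curvature of the horn and is infinite on the boundary. One geodesic branches into a family that sweeps out an open set. The space satisfies no condition $\mathrm{CD}(K',N)$ with $N<\infty$, and products give examples with smooth part of every dimension $n\ge2$.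
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Definitions}
A \emph{minimal geodesic} in a metric space $(X,d)$ is a curve $\gamma:[0,1]\to X$ with $d(\gamma(s),\gamma(t))=|s-t|\,d(\gamma(0),\gamma(1))$ for all $s,t$; we use the same name for its affine reparametrizations. The space is \emph{geodesic} if any two points are joined by a minimal geodesic. It \emph{contains branching geodesics} if there are minimal geodesics $\gamma_1,\gamma_2:[0,1]\to X$ and $t_0\in(0,1)$ such that $\gamma_1=\gamma_2$ on $[0,t_0]$ and $\gamma_1(t)\ne\gamma_2(t)$ for some $t\in(t_0,1]$.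

A \emph{metric measure space} is a triple $(X,d,m)$ in which $(X,d)$ is a complete separable geodesic metric space, $m$ is a non-zero locally finite Borel measure with $\operatorname{supp}m=X$, and $m(B_r(x_0))\le C_0e^{C_0r^2}$ for some $x_0\in X$, some $C_0>0$ and all $r>0$. Let $\mathcal P^2(X)$ be the set of Borel probability measures with finite second moment, with the Wasserstein distance
\[
W_2(\mu_0,\mu_1)^2=\inf_\pi\int d(x,y)^2\,d\pi(x,y),
\]
where $\pi$ runs over the couplings of $\mu_0$ and $\mu_1$, that is, the probability measures on $X\times X$ with marginals $\mu_0$ and $\mu_1$. The \emph{relative entropy} of $\mu\in\mathcal P^2(X)$ is $\operatorname{Ent}_m(\mu)=\int\rho\log\rho\,dm$ if $\mu=\rho m$, and $+\infty$ otherwise; the growth bound on $m$ makes it well defined with values in $(-\infty,+\infty]$. It measures concentration: the uniform distribution on a set $A$ has entropy $-\log m(A)$.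

Let $K\in\mathbb R$. The space satisfies the Lott--Sturm--Villani condition $\mathrm{CD}(K,\infty)$ if any two $\mu_0,\mu_1\in\mathcal P^2(X)$ of finite entropy are joined by a minimal geodesic $(\mu_t)_{t\in[0,1]}$ of $(\mathcal P^2(X),W_2)$ such that
\begin{equation}\label{eq:CD}
\operatorname{Ent}_m(\mu_t)\le(1-t)\operatorname{Ent}_m(\mu_0)+t\operatorname{Ent}_m(\mu_1)-\frac K2\,t(1-t)\,W_2(\mu_0,\mu_1)^2\qquad(t\in[0,1]).
\end{equation}
So mass in optimal transit is, up to the term with $K$, at least as spread out as it is at the two ends.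

The slope of a Lipschitz function $f$ is $|Df|(x)=\limsup_{y\to x}|f(y)-f(x)|/d(x,y)$, and the \emph{Cheeger energy} \cite{AGS} of $f\in L^2(m)$ is
\[
\operatorname{Ch}(f)=\inf\Big\{\liminf_{j\to\infty}\tfrac12\int|Df_j|^2\,dm\ :\ f_j\in\operatorname{Lip}(X),\ f_j\to f\text{ in }L^2(m)\Big\}.
\]
The space is \emph{infinitesimally Hilbertian} if $\operatorname{Ch}$ is a quadratic form; equivalently, the heat flow on $(X,d,m)$ is linear. It satisfies the condition $\mathrm{RCD}(K,\infty)$ of Ambrosio--Gigli--Savar\'e if it satisfies $\mathrm{CD}(K,\infty)$ and is infinitesimally Hilbertian. The following problem is posed in \cite{Branching}.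

\begin{quote}
\textbf{Problem.} Is there a metric measure space that satisfies $\mathrm{RCD}(K,\infty)$ for some $K\ge0$ and contains branching geodesics?
\end{quote}

\subsection{The answer one would guess}
On a complete Riemannian manifold minimal geodesics solve a second order differential equation, so they do not branch. In the plane with the norm $\max(|x|,|y|)$ they do: $t\mapsto(t,0)$ and $t\mapsto(t,(t-\frac12)_+)$ are both minimal. But there the slope of a smooth function is $|\partial_xf|+|\partial_yf|$, whose square is not quadratic in $df$. In a tree the slope is harmless, and it is the entropy inequality that fails.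

\begin{example}[the tripod]\label{ex:tripod}
Let $T$ consist of three copies $T_0,T_1,T_2$ of $[0,1]$ glued at $0$, with the path metric and the length measure $m$. Let $\mu_0$ be uniform on $[\varepsilon,2\varepsilon]\subset T_0$, and let $\mu_1$ be uniform on the union of the intervals $[\varepsilon,2\varepsilon]$ in $T_1$ and in $T_2$. The entropies are $\log\frac1\varepsilon$ and $\log\frac1\varepsilon-\log2$. If $x\in T_0$ and $y\in T_1\cup T_2$ have coordinates $a$ and $b$, then $d(x,y)=a+b$. Hence every coupling has $\int d\,d\pi=3\varepsilon$, some coupling has $d\equiv3\varepsilon$, and $W_2(\mu_0,\mu_1)=3\varepsilon$. Let $(\mu_t)$ be any minimal geodesic from $\mu_0$ to $\mu_1$, and let $(x,z,y)$ be random points such that $(x,z)$ and $(z,y)$ are optimal couplings of $\mu_0,\mu_{1/3}$ and of $\mu_{1/3},\mu_1$. Then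
\[
3\varepsilon=\mathbb E\,d(x,y)\le\mathbb E\,d(x,z)+\mathbb E\,d(z,y)\le\big(\mathbb E\,d(x,z)^2\big)^{1/2}+\big(\mathbb E\,d(z,y)^2\big)^{1/2}=\varepsilon+2\varepsilon .
\]
Equality forces $d(x,z)=\varepsilon$ and $z$ to lie on the arc from $x$ to $y$. So $\mu_{1/3}$ is uniform on $[0,\varepsilon]\subset T_0$, with entropy $\log\frac1\varepsilon$, and \eqref{eq:CD} at $t=\frac13$ reads $\frac13\log2\le-K\varepsilon^2$. For every $K$ this fails when $\varepsilon$ is small.
\end{example}

The entropy stays constant until the mass reaches the branch point and then drops by a fixed amount over an arbitrarily short distance; no $K$-convex function does this. One is led to guess that the answer to the problem is no. But the argument needs a positive amount of mass to travel through the branch point, and measures of finite entropy do not charge $m$-null sets. A geodesic that lies in a null set may still branch, provided that the transport between measures of finite entropy can be carried out elsewhere. This is what happens in our example.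

\subsection{Results}

\begin{theorem}\label{thm:main}
For every $K\ge0$ there is a compact geodesic space $(X,d)$ with a finite Borel measure $m$, $\operatorname{supp}m=X$, such that $(X,d,m)$ is $\mathrm{RCD}(K,\infty)$ and contains branching geodesics.
\end{theorem}

The answer to the problem is therefore yes. The same holds for $K<0$, because \eqref{eq:CD} with $K=0$ implies \eqref{eq:CD} with any $K<0$.

\begin{theorem}\label{thm:strong}
The space of Theorem~\ref{thm:main} can be chosen so that $X$ is the completion of a smooth incomplete Riemannian surface $(M,g)$, with $M$ open in $X$, $m(X\setminus M)=0$ and $m=e^{-V}\mathrm{vol}_g$ on $M$ with $V\in C^\infty(M)$. Moreover: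
\begin{enumerate}
\item There are a point $p$, a geodesic segment $\Sigma$ ending at $p$, and a non-empty open set $\mathcal H\subset M$ such that for every $q\in\Sigma\setminus\{p\}$ and every $y\in\mathcal H$ the segment of $\Sigma$ from $q$ to $p$ extends to a minimal geodesic from $q$ to $y$. So one geodesic branches at $p$ into a family of geodesics sweeping out a set of positive measure.
\item $(X,d,m)$ satisfies $\mathrm{CD}(K',N)$ for no $K'\in\mathbb R$, $N<\infty$.
\item For every $n\ge2$ there is an $\mathrm{RCD}(K,\infty)$ example with branching geodesics whose smooth part is $n$-dimensional.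
\end{enumerate}
\end{theorem}

What we use about the condition $\mathrm{CD}(K',N)$ is recalled in Section~\ref{sec:end}. In (3), the example is the completion of an $n$-dimensional Riemannian manifold, its smooth part, which is open and carries all the measure.

\section{The criterion and the shape of the branch point}\label{sec:strategy}

The example is the completion of an incomplete manifold, and the part of the geodesics before the branch point lies in the null set added by the completion. The following criterion, proved in Section~\ref{sec:criterion}, reduces the condition $\mathrm{RCD}(K,\infty)$ to pointwise inequalities on the manifold.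

\begin{proposition}\label{prop:criterion}
Let $(M,g)$ be a connected smooth Riemannian manifold without boundary, possibly incomplete, with finite volume, whose Riemannian distance $d$ is totally bounded. Let $V\in C^\infty(M)$ have compact sublevel sets $M_c=\{V\le c\}$, let $K\in\mathbb R$, and assume
\[
\operatorname{Hess}V\ge0,\qquad\operatorname{Ric}_g+\operatorname{Hess}V\ge Kg .
\]
Let $(X,d)$ be the completion of $(M,d)$ and let $m=e^{-V}\mathrm{vol}_g$, extended by zero to $X\setminus M$. Then $(X,d)$ is compact and geodesic, $M$ is open in $X$, $m$ is finite with $\operatorname{supp}m=X$, and $(X,d,m)$ is $\mathrm{RCD}(K,\infty)$.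
\end{proposition}

Compact sublevel sets mean that $V\to+\infty$ at every point of $X\setminus M$: the weight is a convex barrier that keeps the transport inside $M$. It remains to find a surface whose completion branches and which carries such a $V$. The first candidate fails, and its failure dictates the shape of the branch point.

\begin{example}[a flat sector]\label{ex:sector}
Let $S=\{(r,\theta):0<r<1,\ -\alpha<\theta<\pi\}$ with $\alpha>0$ and $g=dr^2+r^2d\theta^2$. The map $(r,\theta)\mapsto r(\cos\theta_+,\sin\theta_+)$ folds $\{\theta\le0\}$ onto the positive $x$-axis and does not increase length. In the completion, follow the boundary ray $\theta=\pi$ from radius $a$ to the apex and then a ray $\theta=\sigma<0$ to radius $a$. This curve has length $2a$, and the folding map sends its ends to $(-a,0)$ and $(a,0)$, so it is minimal. Thus the completion branches at the apex. But $S$ carries no smooth $V$ with $\operatorname{Hess}V\ge0$ and compact sublevel sets. By Lemma~\ref{lem:convex} below, any two points of $S$ would then be joined by a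 $g$-geodesic inside $S$. Such a geodesic develops onto a straight segment that misses the origin, so $\theta$ varies along it by less than $\pi$, while $S$ has points whose angles differ by more than $\pi$.
\end{example}

The incoming ray must make the angle $\pi$ with every outgoing ray, and the total angle at the apex cannot exceed $\pi$. So we replace the sector $\{-\alpha<\theta\le0\}$ by a fan of rays with total angle zero. In the \emph{horn} $dr^2+r^4ds^2$ the rays $s=\sigma$ and $s=\sigma'$ are at distance at most $r^2|\sigma-\sigma'|=o(r)$ at radius $r$. The price is curvature. All computations on surfaces will come from one lemma.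

\begin{lemma}\label{lem:frame}
Let $e_1,e_2$ be an orthonormal frame on a Riemannian surface with $[e_1,e_2]=-he_2$ for a smooth function $h$. Then the Gauss curvature is $\kappa=-(e_1h+h^2)$, and for every smooth function $u$
\[
\operatorname{Hess}u(e_1,e_1)=e_1e_1u,\qquad\operatorname{Hess}u(e_1,e_2)=e_1e_2u,\qquad\operatorname{Hess}u(e_2,e_2)=e_2e_2u+h\,e_1u .
\]
\end{lemma}

\begin{proof}
Since the frame is orthonormal, $\nabla_we_1=\alpha(w)e_2$ and $\nabla_we_2=-\alpha(w)e_1$ for a $1$-form $\alpha$. Since $\nabla$ is torsion free, $-he_2=\nabla_{e_1}e_2-\nabla_{e_2}e_1=-\alpha(e_1)e_1-\alpha(e_2)e_2$. Thus $\nabla_{e_1}e_1=\nabla_{e_1}e_2=0$, $\nabla_{e_2}e_1=he_2$ and $\nabla_{e_2}e_2=-he_1$. Now use $\operatorname{Hess}u(w,w')=ww'u-(\nabla_ww')u$ and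
\[
\kappa e_1=\nabla_{e_1}\nabla_{e_2}e_2-\nabla_{e_2}\nabla_{e_1}e_2-\nabla_{[e_1,e_2]}e_2=-(e_1h)\,e_1-0-h^2e_1 .\qedhere
\]
\end{proof}

\begin{example}[the horn]\label{ex:horn}
Let $g=dr^2+r^4ds^2$ on $\{0<r<r_0,\ -2<s<-1\}$. With $e_1=\partial_r$ and $e_2=r^{-2}\partial_s$ we have $h=2/r$ and $\kappa=-2/r^2$, which is unbounded below. We want $\operatorname{Ric}_g+\operatorname{Hess}V\ge0$, where $\operatorname{Ric}_g=\kappa g$.

A weight $V(r)$ cannot do this. The direction $e_1$ requires $V''\ge2/r^2$, which makes $V'$ negative for small $r$, while the direction $e_2$ requires $\frac2rV'\ge\frac2{r^2}$. So take $V=-C\log r+G(s)$. By Lemma~\ref{lem:frame}, the matrix of $\operatorname{Ric}_g+\operatorname{Hess}V$ in the frame $e_1,e_2$ is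
\[
\begin{pmatrix}(C-2)\,r^{-2}&-2G'\,r^{-3}\\-2G'\,r^{-3}&G''r^{-4}-(2C+2)\,r^{-2}\end{pmatrix}.
\]
The horn is so thin that the term $G''r^{-4}$ outweighs the loss of order $r^{-2}$. The determinant is $r^{-6}\big((C-2)G''-4G'^2-r^2(C-2)(2C+2)\big)$. For $G=-a\log(s+2)$ with $a>0$ we have $(C-2)G''-4G'^2=a(C-2-4a)/(s+2)^2$, so the matrix is positive definite if $C>2+4a$ and $r_0$ is small. This $V$ also tends to $+\infty$ as $r\to0$ and as $s\to-2$.
\end{example}

The construction is now as in Figure~\ref{fig:surface}. We join the horn to a flat half-disk and smooth the interface (Section~\ref{sec:surface}), prove branching by a folding map as in Example~\ref{ex:sector} (Section~\ref{sec:branching}), and continue the weight of Example~\ref{ex:horn} through the interface to a convex function on the half-disk (Section~\ref{sec:weight}).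

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\fill[gray!20] plot[domain=0:3,samples=30] ({-5*\x}:\x) arc (-15:-30:3) -- plot[domain=3:0,samples=30] ({-10*\x}:\x) -- cycle;
\draw[dashed] (-30:3) arc (-30:180:3) -- (-2.2,0);
\draw[dashed] plot[domain=0:3,samples=30] ({-10*\x}:\x) node[below right] {$s=-2$};
\draw plot[domain=0:3,samples=30] ({5*\x}:\x) node[right] {$s=1$};
\draw plot[domain=0:3,samples=30] ({-5*\x}:\x) node[right] {$s=-1$};
\draw[very thick] plot[domain=0:2.6,samples=30] ({-6.6*\x}:\x);
\draw[very thick] plot[domain=0:2.6,samples=30] ({-8.4*\x}:\x);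
\draw[very thick] (-2.2,0) -- (0,0);
\fill (0,0) circle (1.3pt) node[below] {$p$};
\node[below] at (-1.2,0) {$\Sigma$};
\node at (-0.2,1.6) {flat part};
\node[right] at (-22.5:3.05) {horn};
\end{tikzpicture}
\caption{The surface $M$ in polar coordinates $(r,\theta)$ with $\theta=rs$; the drawing is isometric only on the flat part $s\ge1$. The metric is $dr^2+r^4ds^2$ on the shaded horn $s\le-1$ and interpolates on $-1\le s\le1$. The segment $\Sigma$, the point $p$ and the dashed curves lie in the completion but not in $M$. The segment $\Sigma$ followed by any ray $s=\mathrm{const}$ of the horn (two are drawn) is a minimal geodesic.}\label{fig:surface}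
\end{figure}

\section{Proof of the criterion}\label{sec:criterion}

Let $(M,g,V)$ be as in Proposition~\ref{prop:criterion}.

\subsection{The completion}
The space $X$ is complete and totally bounded, hence compact. The completion of a length space is a length space, and a compact length space is geodesic. To see that $M$ is open in $X$, let $x\in M$ and choose $\varepsilon>0$ such that the closed $\varepsilon$-ball around $x$ in $M$ is compact. If $z\in X$, $d(z,x)<\varepsilon$ and $M\ni z_j\to z$, then $z_j$ eventually lies in that ball, so $z\in M$. The function $V$ attains its minimum on a non-empty sublevel set, so it is bounded below, and $m$ is finite because $\mathrm{vol}_g(M)<\infty$; the growth bound follows. Every ball in $X$ meets the dense open set $M$ in a non-empty open set, so $\operatorname{supp}m=X$.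

\subsection{Sublevel sets are convex}
The theory of optimal transport on manifolds needs a complete metric. We change $g$ outside $M_c$ to make it complete, in such a way that geodesics between points of $M_c$ do not enter the region where the metric was changed. The metric of the graph of a convex function does this, because the height is convex along geodesics of the graph. Only here are $\operatorname{Hess}V\ge0$ and, apart from the exhaustion $M_c\uparrow M$, the compactness of $M_c$ used. Example~\ref{ex:sector} with $V=0$ shows that without compactness two points of $M_c$ need not be joined by a geodesic at all.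

\begin{lemma}\label{lem:convex}
Let $M_c\ne\emptyset$. There is a complete Riemannian metric $g_c\ge g$ on $M$, with distance $d_c$, that agrees with $g$ to infinite order at every point of $M_c$, such that
\begin{enumerate}
\item[(i)] every $g_c$-geodesic with endpoints in $M_c$ lies in $M_c$ and is a $g$-geodesic, and $V$ is convex along it;
\item[(ii)] $d_c=d$ on $M_c\times M_c$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Phi_c\in C^\infty(\mathbb R)$ vanish on $(-\infty,c]$ and satisfy $\Phi_c''(t)=e^{-1/(t-c)}$ for $t>c$. It is convex, nondecreasing, positive on $(c,\infty)$ and unbounded. Put $\psi=\Phi_c(V)$ and $g_c=g+d\psi\otimes d\psi$. Then $\psi\ge0$, $M_c=\{\psi=0\}$, all derivatives of $\psi$ vanish on $M_c$, and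
\[
\operatorname{Hess}\psi=\Phi_c'(V)\operatorname{Hess}V+\Phi_c''(V)\,dV\otimes dV\ge0,
\]
where gradients and Hessians are those of $g$. Since $|\psi(x)-\psi(y)|\le d_c(x,y)$, a $d_c$-bounded set lies in some $\{\psi\le a\}$, which is a closed subset of some $M_{c'}$ and hence compact. So $g_c$ is complete.

(i) The map $x\mapsto(x,\psi(x))$ is an isometry of $(M,g_c)$ onto the graph of $\psi$ in $M\times\mathbb R$, whose normal line is spanned by $(-\nabla\psi,1)$. A curve in a hypersurface is a geodesic exactly when its acceleration in the ambient space is normal. So along a $g_c$-geodesic $\gamma$ we have $(\nabla_{\dot\gamma}\dot\gamma,(\psi\circ\gamma)'')=a\,(-\nabla\psi,1)$ for a function $a$, and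
\[
a=(\psi\circ\gamma)''=\operatorname{Hess}\psi(\dot\gamma,\dot\gamma)+\langle\nabla\psi,\nabla_{\dot\gamma}\dot\gamma\rangle=\operatorname{Hess}\psi(\dot\gamma,\dot\gamma)-a|\nabla\psi|^2 .
\]
Hence $(\psi\circ\gamma)''=\operatorname{Hess}\psi(\dot\gamma,\dot\gamma)/(1+|\nabla\psi|^2)\ge0$. If the endpoints lie in $M_c$, then $\psi\circ\gamma$ is convex, nonnegative and zero at both ends, so it vanishes and $\gamma\subset M_c$. There $\nabla\psi=0$, so $\nabla_{\dot\gamma}\dot\gamma=0$ and $(V\circ\gamma)''=\operatorname{Hess}V(\dot\gamma,\dot\gamma)\ge0$.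

(ii) We have $d\le d_c$ since $g\le g_c$. Let $z,z'\in M_c$ and let $\sigma$ be a piecewise $C^1$ curve in $M$ joining them. It may leave $M_c$, but it lies in $M_{c'}$ for some $c'\ge c$. Let $\gamma$ be a minimal $g_{c'}$-geodesic from $z$ to $z'$. By (i) for $c'$, the function $V\circ\gamma$ is convex, so $\gamma\subset M_c$. As $g_{c'}=g$ on $M_{c'}$ and $g_{c'}=g=g_c$ on $M_c$, the lengths satisfy
\[
L_g(\sigma)=L_{g_{c'}}(\sigma)\ge L_{g_{c'}}(\gamma)=L_{g_c}(\gamma)\ge d_c(z,z').
\]
Take the infimum over $\sigma$.
\end{proof}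

\subsection{Transport inside a sublevel set}

\begin{lemma}\label{lem:nice}
Let $\mu_i=\rho_i\,\mathrm{vol}_g$, $i=0,1$, be probability measures with bounded densities and supports in $M_c$. Then there is a minimal geodesic in $(\mathcal P^2(X),W_2)$ from $\mu_0$ to $\mu_1$ satisfying \eqref{eq:CD}.
\end{lemma}

We work on the complete connected manifold $(M,g_c)$; until further notice $\exp$, $\nabla$, volume and curvature are those of $g_c$. Along a geodesic $\gamma:[0,1]\to M$ fix a parallel orthonormal frame $E_1,\dots,E_n$ and let $\mathcal R(t)$ be the symmetric matrix with entries $\langle R(E_j,\dot\gamma)\dot\gamma,E_i\rangle$, so that $\operatorname{tr}\mathcal R=\operatorname{Ric}(\dot\gamma,\dot\gamma)$. A \emph{Jacobi matrix field} is a solution of $Y''=-\mathcal RY$; its columns are Jacobi fields. For two solutions $A,B$ the Wronskian $A^TB'-A'^TB$ is constant, since its derivative is $-A^T\mathcal RB+A^T\mathcal RB=0$. A function $\varphi$ is \emph{$\frac12d_c^2$-concave} if $\varphi(x)=\min_{y\in L}\big(\frac12d_c(x,y)^2-\tilde\varphi(y)\big)$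 for a continuous function $\tilde\varphi$ on a compact set $L$.

We use the following results of \cite{McCann,CMS} for compactly supported absolutely continuous measures. There is a $\frac12d_c^2$-concave function $\varphi$ near $\operatorname{supp}\mu_0$ that is twice differentiable in Alexandrov's sense at $\mu_0$-a.e.\ $x$, meaning
\[
\varphi(\exp_xw)=\varphi(x)+\langle\nabla\varphi(x),w\rangle+\tfrac12\langle H_xw,w\rangle+o(|w|^2)
\]
with $H_x$ symmetric, such that the maps $F_t(x)=\exp_x(-t\nabla\varphi(x))$ have these properties.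
\begin{enumerate}
\item[(T1)] $F_1$ is the optimal map from $\mu_0$ to $\mu_1$ for the cost $d_c^2$. For $\mu_0$-a.e.\ $x$ the curve $t\mapsto F_t(x)$ is a minimal geodesic and $F_1(x)$ is not in the cut locus of $x$.
\item[(T2)] $\mu_t=(F_t)_\#\mu_0=\rho_t\,\mathrm{vol}$ is absolutely continuous.
\item[(T3)] Let $Y$ be the Jacobi matrix field along $t\mapsto F_t(x)$ with $Y_0=\mathrm{Id}$, $Y_0'=-H_x$, and let $J_t(x)=\det Y_t$. For each $t$, $\rho_0(x)=\rho_t(F_t(x))\,|J_t(x)|$ for $\mu_0$-a.e.\ $x$.
\end{enumerate}
We want to differentiate $\log J_t(x)$ in $t$ for fixed $x$. Property (T3) excludes $J_t(x)=0$ only off a null set that depends on $t$, so an argument is needed.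

\begin{lemma}\label{lem:jacobian}
For $\mu_0$-a.e.\ $x$ we have $J_t(x)>0$ for all $t\in[0,1]$.
\end{lemma}

\begin{proof}
Fix $x$ as in (T1) with $\rho_0(x)>0$ at which (T3) holds for $t=1$. Write $H=H_x$, $y=F_1(x)$ and $f_y=\frac12d_c(\cdot,y)^2$, which is smooth near $x$ because $y$ is not in the cut locus of $x$. Let $S=\operatorname{Hess}_xf_y$.

First, $S-H\ge0$. Let $y'\in L$ realize the minimum defining $\varphi(x)$; then $f_{y'}-\varphi\ge\tilde\varphi(y')$ with equality at $x$. Let $t\mapsto\exp_x(tw')$ be a minimal geodesic from $x$ to $y'$. The first variation of energy gives $f_{y'}(\exp_xw)\le f_{y'}(x)-\langle w',w\rangle+o(|w|)$. Hence $\langle\nabla\varphi(x),w\rangle\le-\langle w',w\rangle$ for all $w$, so $w'=-\nabla\varphi(x)$ and $y'=y$. Thus $f_y-\varphi$ is minimal at $x$, and its second order term $S-H$ is nonnegative.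

Let $Z$ and $Q$ be the Jacobi matrix fields with $Z_0=\mathrm{Id}$, $Z_0'=-S$ and $Q_0=0$, $Q_0'=\mathrm{Id}$. Comparing initial values, $Y=Z+Q\,(S-H)$. The columns of $Z$ are the variation fields of the geodesics $t\mapsto\exp_{x'}(-t\nabla f_y(x'))$, $x'$ near $x$, which all end at $y$; so $Z_1=0$. The matrix $Q_t$ is invertible for $t\in(0,1]$, since $x$ has no conjugate point on the geodesic. The Wronskians at $t=0$ give $Q^TZ'-Q'^TZ=-\mathrm{Id}$ and $Q^TQ'=Q'^TQ$, that is, $Q'Q^{-1}=Q^{-T}Q'^T$. So $P=Q^{-1}Z$ satisfies, on $(0,1]$,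
\[
P'=Q^{-1}\big(Z'-Q'Q^{-1}Z\big)=Q^{-1}Q^{-T}\big(Q^TZ'-Q'^TZ\big)=-(Q^TQ)^{-1}.
\]
Since $P_1=0$, the matrix $P_t=\int_t^1(Q^TQ)^{-1}$ is symmetric and positive definite for $t\in(0,1)$. Hence $Y_t=Q_t\,(P_t+S-H)$ is invertible there. As $J_0=1$, continuity gives $J_t>0$ on $[0,1)$ and $J_1\ge0$. Finally $J_1\ne0$ because $0<\rho_0(x)=\rho_1(y)|J_1(x)|$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:nice}]
For $\mu_0$-a.e.\ $x$ both $x$ and $F_1(x)$ lie in $M_c$, so by Lemma~\ref{lem:convex}(i) the curve $\gamma(t)=F_t(x)$ is a $g$-geodesic in $M_c$. On $M_c$ the metrics $g_c$ and $g$ have the same volume and the same curvature. By Lemma~\ref{lem:convex}(ii), $|\dot\gamma|_g=d(x,F_1(x))=:\ell(x)$. Couplings of measures on $M_c$ live on $M_c\times M_c$, so the Wasserstein distances for $d_c$ and $d$ agree, and $W_2(\mu_0,\mu_1)^2=\int\ell^2d\mu_0$. The coupling $(F_s,F_t)_\#\mu_0$ gives $W_2(\mu_s,\mu_t)\le|s-t|\,W_2(\mu_0,\mu_1)$, and the triangle inequality turns this into an equality. So $(\mu_t)$ is a minimal geodesic.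

The Wronskian $Y^TY'-Y'^TY$ vanishes at $t=0$, so $U=Y'Y^{-1}=Y^{-T}(Y^TY')Y^{-1}$ is symmetric and $\operatorname{tr}U^2\ge0$. From $(\log J_t)'=\operatorname{tr}U$ and $U'=-\mathcal R-U^2$ we get $(\log J_t)''\le-\operatorname{Ric}_g(\dot\gamma,\dot\gamma)$. Therefore $u_x(t)=-\log J_t(x)+V(F_t(x))$ satisfies
\[
u_x''\ge(\operatorname{Ric}_g+\operatorname{Hess}V)(\dot\gamma,\dot\gamma)\ge K\ell(x)^2 .
\]
This is the only use of the curvature hypothesis. The function $u_x(t)+\frac K2t(1-t)\ell(x)^2$ is convex, so
\begin{equation}\label{eq:pointwise}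
u_x(t)\le(1-t)u_x(0)+t\,u_x(1)-\tfrac K2t(1-t)\ell(x)^2 .
\end{equation}
The density of $\mu_t$ with respect to $m$ is $\rho_te^V$. By (T3), $\log(\rho_te^V)(F_t(x))=\log\rho_0(x)+u_x(t)$ for $\mu_0$-a.e.\ $x$, whence $\operatorname{Ent}_m(\mu_t)=\int(\log\rho_0+u_x(t))\,d\mu_0(x)$. For $t=0,1$ the integrand is integrable, since $\rho_i\log\rho_i$ and $V$ are bounded on $M_c$ and the volume is finite. Add $\log\rho_0(x)$ to both sides of \eqref{eq:pointwise} and integrate.
\end{proof}

\subsection{The condition $\mathrm{CD}(K,\infty)$}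
Let $\mu_i=\rho_im$, $i=0,1$, have finite entropy. Then $\rho_i\log\rho_i\in L^1(m)$, since its negative part is at most $1/e$ and $m$ is finite. For integers $j\ge1$ put $f_i^j=\min(\rho_i,j)\,1_{M_j}$ and $z_i^j=\int f_i^j\,dm$. Since $M_j\uparrow M$ and $m(X\setminus M)=0$, we have $f_i^j\uparrow\rho_i$ a.e.\ and $z_i^j\to1$. For large $j$ let $\mu_i^j=f_i^jm/z_i^j$. At each point $f_i^j$ equals $0$, or $\rho_i$, or $j<\rho_i$, so $|f_i^j\log f_i^j|\le|\rho_i\log\rho_i|$, and by dominated convergence
\[
\operatorname{Ent}_m(\mu_i^j)=\frac1{z_i^j}\int f_i^j\log f_i^j\,dm-\log z_i^j\ \longrightarrow\ \operatorname{Ent}_m(\mu_i).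
\]
Also $\mu_i^j\to\mu_i$ in total variation. The $\mathrm{vol}_g$-densities $f_i^je^{-V}/z_i^j$ are bounded and supported in $M_j$, so Lemma~\ref{lem:nice} gives minimal geodesics $(\mu_t^j)$ satisfying \eqref{eq:CD}.

Now we use compactness of $X$. The space $(\mathcal P^2(X),W_2)$ is compact and $W_2$ metrizes weak convergence; in particular $\mu_i^j\to\mu_i$ in $W_2$. The curves $(\mu^j_t)$ are Lipschitz with constant $\operatorname{diam}X$, so by the Arzel\`a--Ascoli theorem a subsequence converges uniformly to a curve $(\mu_t)$, which is a minimal geodesic from $\mu_0$ to $\mu_1$. For finite $m$ on compact $X$ one has $\operatorname{Ent}_m(\mu)=\sup_{f\in C(X)}\big(\int f\,d\mu-\log\int e^f\,dm\big)$, so the entropy is weakly lower semicontinuous. In \eqref{eq:CD} for $(\mu_t^j)$ the right side converges and the left side can only drop in the limit. Hence $\mathrm{CD}(K,\infty)$ holds.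

\subsection{The Cheeger energy}
Let $f\in\operatorname{Lip}(X)$. By Rademacher's theorem $f|_M$ is differentiable $\mathrm{vol}_g$-a.e. At such a point $x$ we have $|Df|(x)=|\nabla f|_g(x)$, because $M$ is a neighborhood of $x$ in $X$ and $d(x,\exp_xw)=|w|$ for small $w$. Since $m(X\setminus M)=0$ and $m\ll\mathrm{vol}_g$ on $M$, the functional $\mathcal E(f)=\frac12\int|Df|^2dm=\frac12\int_M|\nabla f|_g^2\,dm$ is a quadratic form on $\operatorname{Lip}(X)$.

The parallelogram law survives relaxation. Let $\operatorname{Ch}(f),\operatorname{Ch}(\tilde f)<\infty$, and choose Lipschitz $f_j\to f$, $\tilde f_j\to\tilde f$ in $L^2(m)$ with $\mathcal E(f_j)\to\operatorname{Ch}(f)$ and $\mathcal E(\tilde f_j)\to\operatorname{Ch}(\tilde f)$. From $\mathcal E(f_j+\tilde f_j)+\mathcal E(f_j-\tilde f_j)=2\mathcal E(f_j)+2\mathcal E(\tilde f_j)$ we get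
\[
\operatorname{Ch}(f+\tilde f)+\operatorname{Ch}(f-\tilde f)\le2\operatorname{Ch}(f)+2\operatorname{Ch}(\tilde f).
\]
Apply this to the pair $f+\tilde f$, $f-\tilde f$ and use $\operatorname{Ch}(\lambda f)=\lambda^2\operatorname{Ch}(f)$: we obtain $4\operatorname{Ch}(f)+4\operatorname{Ch}(\tilde f)\le2\operatorname{Ch}(f+\tilde f)+2\operatorname{Ch}(f-\tilde f)$, the reverse inequality. So $\operatorname{Ch}$ is a quadratic form, and Proposition~\ref{prop:criterion} is proved.

\section{The surface}\label{sec:surface}

To join the horn to the half-disk, use on the half-disk the coordinate $s=\theta/r$, adapted to the width $r^2$ of the horn. Then $r\,d\theta=r^2ds+rs\,dr$. So the horn $\{s\le0\}$ and the half-disk $\{s\ge0\}$, glued along the positive $x$-axis, have the metric $dr^2+(r^2ds+rs_+\,dr)^2$. We smooth it by smoothing $s_+$.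

Fix a smooth even function $\zeta\ge0$, positive exactly on $(-1,1)$, with $\int\zeta=1$, and put $v(s)=\int(s-\tau)_+\zeta(\tau)\,d\tau$. Then $v$ is smooth, $v'(s)=\int_{-\infty}^s\zeta\in[0,1]$ and $v''=\zeta$. Further $v=0$ on $(-\infty,-1]$, $v>0$ on $(-1,\infty)$, and $v(s)=s$ for $s\ge1$ since $\zeta$ is even. Consequently
\begin{equation}\label{eq:v}
0\le v\le1\ \text{ on }[-1,1],\qquad v(s)\le(s+1)_+\ \text{ for all }s .
\end{equation}
Let $r_0\in(0,\frac14)$; it will be fixed in Section~\ref{sec:weight}, and until then it is arbitrary. Define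
\[
M=\{(r,s):0<r<r_0,\ -2<s<\pi/r\},\quad g=\omega_1^2+\omega_2^2,\quad\omega_1=dr,\quad\omega_2=r^2ds+r\,v(s)\,dr .
\]
On the \emph{horn} $\{s\le-1\}$ we have $g=dr^2+r^4ds^2$. On the \emph{flat part} $\{s\ge1\}$ we have $\omega_2=r\,d\theta$ with $\theta=rs\in[r,\pi)$, so $g$ is Euclidean in the coordinates $x=r\cos\theta$, $y=r\sin\theta>0$. The smoothing is self-similar: the map $(r,s)\mapsto(\lambda r,s)$ multiplies $\omega_1$ by $\lambda$ and $\omega_2$ by $\lambda^2$. This keeps the curvature of the interface at the order $r^{-2}$ that the weight can absorb.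

\begin{lemma}\label{lem:curvature}
The frame $e_1=\partial_r-\frac vr\,\partial_s$, $e_2=r^{-2}\partial_s$ is dual to $\omega_1,\omega_2$, and $[e_1,e_2]=-he_2$ with $h=(2-v')/r$. The Gauss curvature is $\kappa=-k(s)/r^2$, where
\[
k=(2-v')(1-v')+vv''\in[0,k_0],\qquad k_0=2+\max\zeta ,
\]
and $k=0$ on the flat part.
\end{lemma}

\begin{proof}
Duality follows from $\omega_2(e_1)=-rv+rv=0$. Next, $[e_1,e_2]=-2r^{-3}\partial_s+r^{-2}\,\partial_s(v/r)\,\partial_s=-(2-v')r^{-3}\partial_s$. We have $e_1h=r^{-2}\big(-(2-v')+vv''\big)$ and $h^2=r^{-2}(2-v')^2$, and Lemma~\ref{lem:frame} gives $\kappa$. Finally $0\le(2-v')(1-v')\le2$, and $0\le vv''\le\max\zeta$ by \eqref{eq:v}; for $s\ge1$ we have $v'=1$ and $v''=0$.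
\end{proof}

\begin{lemma}\label{lem:bounded}
$(M,g)$ has finite volume and its distance $d$ is totally bounded. All sequences in $M$ with $r\to0$ converge to one point $p\in X\setminus M$ of the completion $X$.
\end{lemma}

\begin{proof}
The volume form is $r^2\,dr\,ds$, so the volume is $\int_0^{r_0}r^2(2+\pi/r)\,dr<\infty$.

Let $0<\varepsilon<r_0$. Put $s=-2+w(2+\pi/r)$, so that $M=(0,r_0)\times(0,1)$ in the coordinates $(r,w)$. The coefficients of $g$ are continuous on $[\varepsilon,r_0]\times[0,1]$, so $g\le C_\varepsilon(dr^2+dw^2)$ on the rectangle $[\varepsilon,r_0)\times(0,1)$. Straight segments stay in the rectangle, so on it $d$ is at most $\sqrt{C_\varepsilon}$ times the Euclidean distance, and $\{r\ge\varepsilon\}$ is totally bounded. A curve with constant $r$ has length $r^2|\Delta s|\le2r^2+\pi r$, and on the line $s=-\frac32$ the parameter $r$ is arclength. Joining two points of $\{r<\varepsilon\}$ through this line gives $\operatorname{diam}\{r<\varepsilon\}\le2(2\varepsilon^2+\pi\varepsilon)+\varepsilon\to0$. This proves total boundedness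 and shows that all sequences with $r\to0$ are Cauchy with a common limit $p$. As $r$ is continuous and positive on $M$, we have $p\notin M$.
\end{proof}

\section{Branching}\label{sec:branching}

Upper bounds for distances come from curves. For lower bounds we need the analogue of the folding map of Example~\ref{ex:sector}: a map $(r,s)\mapsto r(\cos\theta,\sin\theta)$ with $\theta=r\eta(s)$, where $\eta=0$ on the horn and $\eta(s)=s$ on the flat part. Since $g=dr^2+\omega_2^2$, we want $r\,d\theta=r^2\eta'ds+r\eta\,dr$ to be a multiple of $\omega_2$ with factor at most $1$. This means $\eta=v\eta'$ and $|\eta'|\le1$.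

\begin{lemma}\label{lem:fold}
There is $\eta\in C^1(\mathbb R)$ with $\eta=v\eta'$, $0\le\eta'\le1$, $\eta=0$ on $(-\infty,-1]$ and $\eta(s)=s$ for $s\ge1$. The map
\[
\Psi:M\to\mathbb R^2,\qquad\Psi(r,s)=r(\cos\theta,\sin\theta),\qquad\theta=r\eta(s)\in[0,\pi),
\]
extends to a $1$-Lipschitz map $X\to\mathbb R^2$ with $\Psi(p)=0$.
\end{lemma}

\begin{proof}
For $s>-1$ let $\chi(s)=\exp\big(-\int_s^1\frac{1-v'}v\,d\tau\big)$. Then $0<\chi\le1$, $\chi=1$ on $[1,\infty)$ and $v\chi'=(1-v')\chi$. Near $-1$ we have $1-v'\ge\frac12$ and $v(\tau)\le\tau+1$, so the integral diverges and $\chi(s)\to0$ as $s\downarrow-1$. Extend $\chi$ by $0$ to a continuous function on $\mathbb R$ and put $\eta=v\chi$. For $s>-1$, $\eta'=v'\chi+(1-v')\chi=\chi$; for $s<-1$, $\eta'=0=\chi$. Since $\eta$ and $\chi$ are continuous, $\eta\in C^1$ and $\eta'=\chi$ everywhere.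

For $s\le1$ we have $0\le\theta\le r<\frac14$, and for $s\ge1$ we have $\theta=rs<\pi$. From $r\,d\theta=\eta'\omega_2$ we get $\Psi^*g_{\mathrm{eucl}}=dr^2+r^2d\theta^2=\omega_1^2+\eta'^2\omega_2^2\le g$. So $\Psi$ does not increase lengths of curves, hence is $1$-Lipschitz and extends to $X$. As $|\Psi|=r$ on $M$, $\Psi(p)=0$.
\end{proof}

Let $t\in(0,r_0)$. The points of the flat part with $r=t$ and $\theta\uparrow\pi$ form a Cauchy family, since arcs have length $t|\Delta\theta|$; let $q_t\in X$ be the limit. Then $\Psi(q_t)=(-t,0)$, which is not in $\Psi(M)$, so $q_t\notin M$. For $\sigma\in(-2,-1)$ let $y_{t,\sigma}=(t,\sigma)\in M$, a point of the horn with $\Psi(y_{t,\sigma})=(t,0)$.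

\begin{proposition}\label{prop:branching}
Let $a,a'\in(0,r_0)$ and $\sigma\in(-2,-1)$. The curve $\gamma_\sigma:[-a,a']\to X$ with $\gamma_\sigma(-t)=q_t$, $\gamma_\sigma(0)=p$ and $\gamma_\sigma(t)=y_{t,\sigma}$ for $t>0$ is a unit speed minimal geodesic.
\end{proposition}

\begin{proof}
For $\theta\in[\frac14,\pi)$ the radial segment $r\mapsto(r,\theta/r)$, $0<r<r_0$, lies in the flat part and has unit speed. Letting $\theta\uparrow\pi$ gives $d(q_t,q_{t'})\le|t-t'|$, and $t'\to0$ gives $d(q_t,p)\le t$; here $q_{t'}\to p$ by the diameter bound in the proof of Lemma~\ref{lem:bounded}. In the horn $r\mapsto(r,\sigma)$ has unit speed, so $d(y_{t,\sigma},y_{t',\sigma})\le|t-t'|$ and $d(y_{t,\sigma},p)\le t$. Hence $\gamma_\sigma$ is $1$-Lipschitz. On the other hand $\Psi(\gamma_\sigma(t))=(t,0)$ for all $t\in[-a,a']$, so $d(\gamma_\sigma(t),\gamma_\sigma(t'))\ge|t-t'|$ by Lemma~\ref{lem:fold}.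
\end{proof}

\section{The weight}\label{sec:weight}

Fix $K\ge0$ and $C\ge k_0+400$. We choose $r_0$ small, depending only on $C$ and $k_0$, and construct $V$ in three steps: a function $V_1$ on the horn and the interface, a function $V_2$ on the flat part, and a smoothed maximum of the two on the strip $1\le s\le2$.

\subsection{The horn and the interface}
On $\{-2<s\le2\}$ we take the weight of Example~\ref{ex:horn}:
\[
V_1=-C\log r+G(s),\qquad G(s)=-7\log\frac{s+2}{7/2}-\frac32,\qquad G'=-\frac7{s+2},\qquad G''=\frac7{(s+2)^2}.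
\]
The constants are chosen for the gluing: $G(\frac32)=-\frac32$ and $G'\le-\frac74$ on $(-2,2]$, so that $G$ crosses the line $-s$ transversally from above at $s=\frac32$.

\begin{lemma}\label{lem:V1}
If $r_0$ is small, then $\operatorname{Hess}V_1\ge kr^{-2}g$ on $\{-2<s\le2\}$.
\end{lemma}

\begin{proof}
We have $e_1V_1=-(C+vG')/r$ and $e_2V_1=G'/r^2$. By Lemmas~\ref{lem:frame} and \ref{lem:curvature},
\begin{align*}
\operatorname{Hess}V_1(e_1,e_1)&=r^{-2}\big(C+vG'+v(v'G'+vG'')\big),\\
\operatorname{Hess}V_1(e_1,e_2)&=-r^{-3}\big(2G'+vG''\big),\\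
\operatorname{Hess}V_1(e_2,e_2)&=r^{-4}G''-r^{-2}(2-v')(C+vG').
\end{align*}
So the matrix of $\operatorname{Hess}V_1-kr^{-2}g$ is $DAD$ with $D=\operatorname{diag}(r^{-1},r^{-2})$ and
\[
A_{11}=C-k+(1+v')vG'+v^2G'',\qquad A_{12}=-(2G'+vG''),\qquad A_{22}=G''-r^2B,
\]
where $B=(2-v')(C+vG')+k$. By \eqref{eq:v}, $v\le s+2$, so $v|G'|\le7$ and $v^2G''\le7$. With $G'<0$ this gives $0<C-k_0-14\le A_{11}\le C+7$ and $0\le B\le2C+k_0$. In $A_{11}G''-A_{12}^2$ the terms $v^2G''^2$ cancel, and
\[
\det A=(C-k)G''+(v'-3)vG'G''-4G'^2-r^2BA_{11}.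
\]
The second term is nonnegative since $v'-3<0$ and $G'<0$. The first and third add up to at least $\big(7(C-k_0)-196\big)/(s+2)^2\ge2604/16$. The last is at least $-r_0^2(2C+k_0)(C+7)$. So $\det A>0$ for small $r_0$, and with $A_{11}>0$ the matrix $A$ is positive definite.
\end{proof}

\subsection{The flat part}
The bound $A_{22}>0$ needs $G''\gg r^2$, while $s$ ranges up to $\pi/r$; so a different function must take over. Near the positive $x$-axis $r\approx x$ and $s\approx y/x^2$, so we look for a convex function on $\{y>0\}$ that is close to $-C\log x+\Gamma(y/x^2)$ for bounded $y/x^2$. The slope of $\Gamma$ must be negative. Indeed, if a convex function equals $-C\log x+\Gamma(y/x^2)$ near the parabola $y=\xi x^2$, its tangent plane at $(\lambda,\xi\lambda^2)$ takes at $(0,y)$ the value $-C\log\lambda+\Gamma'(\xi)\,y/\lambda^2+\Gamma(\xi)+C+\xi\Gamma'(\xi)$, which is unbounded as $\lambda\to0$ unless $\Gamma'(\xi)<0$. The simplest choice $-C\log x-y/x^2$ is not convex, since $\partial_y^2$ of it vanishes and $\partial_x\partial_y$ does not.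 We take instead the upper envelope of its tangent planes at the points $(\lambda,0)$:
\[
V_2(x,y)=\sup_{\lambda>0}b_\lambda(x,y),\qquad b_\lambda(x,y)=-C\log\lambda+C-\frac{Cx}\lambda-\frac y{\lambda^2}\qquad(y>0).
\]

\begin{lemma}\label{lem:V2}
$V_2$ is smooth and convex on $\{y>0\}$. With $r=\sqrt{x^2+y^2}$:
\begin{enumerate}
\item[(a)] $V_2\ge\frac C2\log\frac1r-1$ if $r\le1$;
\item[(b)] $V_2\ge\frac C2\log\frac1y$ if $x\le0$;
\item[(c)] $V_2\ge\frac{C^2t^2}{16y}$ if $t>0$, $x\le-\frac t2$ and $y\le\frac t2$;
\item[(d)] $0\le V_2+C\log x+\xi\le2\xi^2/C$ if $x>0$, where $\xi=y/x^2$.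
\end{enumerate}
\end{lemma}

\begin{proof}
For fixed $(x,y)$ with $y>0$, $b_\lambda\to-\infty$ as $\lambda\to0$ and as $\lambda\to\infty$, and $\partial_\lambda b_\lambda=-C\lambda^{-3}\big(\lambda^2-x\lambda-2y/C\big)$ has the single positive zero $\lambda(x,y)=\frac12\big(x+\sqrt{x^2+8y/C}\big)$. So $V_2=b_{\lambda(x,y)}(x,y)$ with $\lambda(x,y)$ positive and smooth, and $V_2$ is smooth. It is convex as a supremum of affine functions.

Each of (a)--(c) is one choice of $\lambda$. For (a) take $\lambda=\sqrt r$ and use $x,y\le r$: $b_\lambda\ge\frac C2\log\frac1r+C-C\sqrt r-1$. For (b) take $\lambda=\sqrt y$: $b_\lambda\ge\frac C2\log\frac1y+C-1$. For (c) take $\lambda=\frac{4y}{Ct}\le\frac2C<1$: then $-C\log\lambda>0$, $-Cx/\lambda\ge\frac{C^2t^2}{8y}$ and $y/\lambda^2=\frac{C^2t^2}{16y}$.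

For (d) substitute $\lambda=x\ell$. Then $V_2=-C\log x+\Gamma(\xi)$ with $\Gamma(\xi)=\sup_{\ell>0}\big(-C\log\ell+C-C/\ell-\xi/\ell^2\big)$. For $\xi\ge0$ the maximizer is $\ell(\xi)=\frac12\big(1+\sqrt{1+8\xi/C}\big)$; it satisfies $\ell\ge1$ and $\ell(\ell-1)=2\xi/C$, so $\ell-1\le2\xi/C$. We have $\Gamma(0)=0$, and $\Gamma'(\xi)=-\ell(\xi)^{-2}$ because the $\ell$-derivative vanishes at the maximizer. By convexity of $\ell^{-2}$, $1-2(\ell-1)\le\ell^{-2}\le1$. Hence $0\le\Gamma'+1\le4\xi/C$, and integration gives (d).
\end{proof}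

We regard $V_2$ as a function on the flat part of $M$.

\subsection{Gluing}
A maximum of convex functions is convex, so the two pieces can be glued if $V_1$ is the larger one on the side of the horn and $V_2$ on the other side.

\begin{lemma}\label{lem:cross}
If $r_0$ is small, then $V_1-V_2\ge\frac1{10}$ on $\{1\le s\le\frac65\}$ and $V_2-V_1\ge\frac1{10}$ on $\{\frac95\le s\le2\}$.
\end{lemma}

\begin{proof}
On $\{1\le s\le2\}$ we have $\theta=rs\le2r_0<\frac12$, so $x>0$, and $\xi=s\cdot\frac{\sin\theta}\theta\cdot\frac1{\cos^2\theta}\to s$ uniformly as $r_0\to0$. Write $V_1-V_2=(G(s)+s)-\Delta$ with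
\[
\Delta=V_2+C\log r+s=(V_2+C\log x+\xi)-C\log\cos\theta+(s-\xi).
\]
For small $r_0$ we have $\xi^2\le10$, so the first term lies in $[0,\frac1{20}]$ by Lemma~\ref{lem:V2}(d) and $C\ge400$; the other two tend to $0$ uniformly. So $|\Delta|\le\frac1{10}$ for small $r_0$. The function $G(s)+s$ vanishes at $\frac32$ and has derivative at most $-\frac34$, so it is at least $\frac34\cdot\frac3{10}=\frac9{40}$ for $s\le\frac65$ and at most $-\frac9{40}$ for $s\ge\frac95$. Finally $\frac9{40}-\frac1{10}>\frac1{10}$.
\end{proof}

Fix $r_0\in(0,\frac14)$ as in Lemmas~\ref{lem:V1} and \ref{lem:cross}. Let $\beta(t)=\int|t-\frac\tau{10}|\,\zeta(\tau)\,d\tau$. It is smooth, even and convex, $|\beta'|\le1$, $\beta(t)=|t|$ for $|t|\ge\frac1{10}$, and $\beta(t)\ge|t|$ by Jensen's inequality. Thus $\frac12(a+b+\beta(a-b))\ge\max(a,b)$, with equality if $|a-b|\ge\frac1{10}$. Put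
\[
V_0=\begin{cases}V_1,&s\le1,\\[2pt]\frac12\big(V_1+V_2+\beta(V_1-V_2)\big),&1\le s\le2,\\[2pt]V_2,&s\ge2,\end{cases}\qquad V=V_0-\log(r_0-r)+\frac K2r^2 .
\]
By Lemma~\ref{lem:cross}, $V_0=V_1$ for $s\le\frac65$ and $V_0=V_2$ for $s\ge\frac95$, so $V\in C^\infty(M)$. The second term of $V$ is the barrier at the outer boundary $r=r_0$, and the third raises the curvature bound from $0$ to $K$. Since $r_0<1$ and $K\ge0$, both are nonnegative, so $V\ge V_0$.

\begin{lemma}\label{lem:hess}
$\operatorname{Hess}V\ge0$ and $\operatorname{Ric}_g+\operatorname{Hess}V\ge Kg$ on $M$.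
\end{lemma}

\begin{proof}
First, $\operatorname{Hess}V_0\ge-\kappa g$. On $\{s\le1\}$ this is Lemma~\ref{lem:V1}. On $\{s\ge2\}$ we have $\kappa=0$, and $\operatorname{Hess}V_2\ge0$ because $V_2$ is convex in the Euclidean coordinates $(x,y)$. On $\{1\le s\le2\}$ we have $\kappa=0$, both $V_1$ and $V_2$ have nonnegative Hessian, and, with $\beta',\beta''$ evaluated at $V_1-V_2$,
\[
2\operatorname{Hess}V_0=(1+\beta')\operatorname{Hess}V_1+(1-\beta')\operatorname{Hess}V_2+\beta''\,d(V_1-V_2)\otimes d(V_1-V_2)\ge0 .
\]
Next, $e_1r=1$ and $e_2r=0$, so $\operatorname{Hess}r=h\,\omega_2^2$ by Lemma~\ref{lem:frame}, and $\operatorname{Hess}f(r)=f''\omega_1^2+f'h\,\omega_2^2$ with $h>0$. For the convex increasing function $f=-\log(r_0-r)$ this is nonnegative. For $f=r^2/2$ it equals $\omega_1^2+(2-v')\omega_2^2\ge g$. Altogether $\operatorname{Hess}V\ge(K-\kappa)g$. Since $\operatorname{Ric}_g=\kappa g$, $\kappa\le0$ and $K\ge0$, both claims follow.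
\end{proof}

\begin{lemma}\label{lem:proper}
All sublevel sets of $V$ are compact.
\end{lemma}

\begin{proof}
The four ends $r\to0$, $r\to r_0$, $s\to-2$ and $rs\to\pi$ must be excluded from $\{V\le c\}$. On $\{s\le\frac32\}$ we have $V_0\ge V_1=C\log\frac1r+G(s)$ with $G(s)\ge G(\frac32)=-\frac32$. On $\{s\ge\frac32\}$ we have $V_0\ge V_2$. With Lemma~\ref{lem:V2}(a) this gives $V_0\ge\frac C2\log\frac1r-\frac32\ge-\frac32$ on $M$. Let $(r,s)\in\{V\le c\}$. Then $\frac C2\log\frac1r\le c+\frac32$ and $-\log(r_0-r)\le c+\frac32$, so $\delta\le r\le r_0-\delta$ for some $\delta>0$ depending only on $c$. If $s\le\frac32$, then $G(s)\le V_1\le c$, so $s\ge-2+\delta'$. If $\theta=rs\ge\frac\pi2$, then $s>2$ and $x\le0$, so $\frac C2\log\frac1y\le c$ by Lemma~\ref{lem:V2}(b); thus $\sin\theta\ge y\ge e^{-2c/C}$ and $\theta\le\pi-\delta'$ after decreasing $\delta'>0$. Hence the closed set $\{V\le c\}$ lies in the compact set $\{\delta\le r\le r_0-\delta,\ -2+\delta'\le s\le(\pi-\delta')/r\}\subset M$.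
\end{proof}

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:bounded}, \ref{lem:hess} and \ref{lem:proper}, Proposition~\ref{prop:criterion} applies to $(M,g,V)$. So $(X,d,m)$ is a compact geodesic $\mathrm{RCD}(K,\infty)$ space with $m$ finite and $\operatorname{supp}m=X$. Take $a=a'$ and $\sigma_1\ne\sigma_2$ in Proposition~\ref{prop:branching}. The minimal geodesics $t\mapsto\gamma_{\sigma_i}(a(2t-1))$, $t\in[0,1]$, coincide on $[0,\frac12]$ and differ at every $t\in(\frac12,1]$, because $(r,\sigma_1)$ and $(r,\sigma_2)$ are distinct points of $M$.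
\end{proof}

The condition $\mathrm{CD}(K',N)$ with $N<\infty$ is understood in the sense of \cite{Sturm}. We use two facts about it. It passes from $N$ to every larger $N$, so we may assume $N>1$. And it implies the Bishop--Gromov inequality \cite[Thm~2.3]{Sturm}: for $q\in\operatorname{supp}m$ and $0<\varepsilon\le R$, with $R\le\pi\sqrt{(N-1)/K'}$ if $K'>0$, the closed balls satisfy
\[
\frac{m(\bar B_\varepsilon(q))}{m(\bar B_R(q))}\ge\frac{\int_0^\varepsilon\mathrm{sn}(\tau)^{N-1}d\tau}{\int_0^R\mathrm{sn}(\tau)^{N-1}d\tau},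
\]
where $\mathrm{sn}(\tau)$ is $\sin\big(\tau\sqrt{K'/(N-1)}\big)$, $\tau$ or $\sinh\big(\tau\sqrt{-K'/(N-1)}\big)$ according as $K'>0$, $K'=0$ or $K'<0$. Fixing $R$ and using $\mathrm{sn}(\tau)\ge c'\tau$ for small $\tau$, we get $c>0$ with $m(\bar B_\varepsilon(q))\ge c\,\varepsilon^N$ for all small $\varepsilon$. In our space the measure of balls around $q_t$ decays faster than any power.

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Take the space just constructed. The first sentence holds by Proposition~\ref{prop:criterion}; the surface is incomplete since $p\notin M$.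

(1) Fix $a\in(0,r_0)$ and let $\Sigma=\{q_t:0<t\le a\}\cup\{p\}$ and $\mathcal H=\{-2<s<-1\}$. By Proposition~\ref{prop:branching}, $\Sigma=\gamma_\sigma([-a,0])$ is a geodesic segment. Every $y\in\mathcal H$ is some $y_{a',\sigma}$, and for $q=q_t$ the curve $\gamma_\sigma$ on $[-t,a']$ is the required minimal geodesic. The set $\mathcal H$ is open and non-empty, so $m(\mathcal H)>0$.

(2) Let $q=q_t$ and $0<\varepsilon<t/2$, and let $z=(r,s)\in M$ with $d(z,q)\le\varepsilon$. By Lemma~\ref{lem:fold}, $\Psi(z)=(x,y)$ is within $\varepsilon$ of $(-t,0)$, so $x<-t/2$ and $y\le\varepsilon$. Then $r\eta(s)>\frac\pi2$, and $r<\frac14$ gives $\eta(s)>2$. Since $\eta\le1$ on $(-\infty,1]$ and $\eta(s)=s$ beyond, $s>2$. So $z$ lies in the flat part, $(x,y)$ are its Euclidean coordinates, and $V(z)\ge V_0(z)=V_2(x,y)\ge\frac{C^2t^2}{16\varepsilon}$ by Lemma~\ref{lem:V2}(c). Therefore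
\[
m(\bar B_\varepsilon(q))\le\mathrm{vol}_g(M)\,e^{-C^2t^2/(16\varepsilon)},
\]
which is smaller than $c\,\varepsilon^N$ for small $\varepsilon$, whatever $c>0$ and $N<\infty$. So $\mathrm{CD}(K',N)$ fails.

(3) For $n=2$ take $X$ itself. For $n>2$ let $M'=M\times(-1,1)^{n-2}$ with the product metric $g'$ and the weight
\[
V'(r,s,z)=V(r,s)+\sum_{i=1}^{n-2}f(z_i),\qquad f(z)=-\log(1-z^2)+\frac K2z^2 .
\]
The volume of $M'$ is finite. The distance of a Riemannian product is the $\ell^2$-product of the distances of the factors, so it is totally bounded and the completion is $X\times[-1,1]^{n-2}$. Each summand of $V'$ is bounded below and has compact sublevel sets. On $\{V'\le c\}$ each summand is therefore bounded above, so this closed set lies in a product of compact sets. The tensors $\operatorname{Hess}V'$ and $\operatorname{Ric}_{g'}$ are block diagonal. On the block of $M$ Lemma~\ref{lem:hess} applies; on the block of $z_i$ the Ricci curvature vanishes and $f''=\frac{2(1+z^2)}{(1-z^2)^2}+K\ge K\ge0$. By Proposition~\ref{prop:criterion} the completion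 is $\mathrm{RCD}(K,\infty)$, with $M'$ open and of full measure. If $\gamma_1,\gamma_2$ are branching geodesics in $X$, then $t\mapsto(\gamma_i(t),0)$, $i=1,2$, are branching geodesics in the product.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AGS}
Ambrosio, Gigli and Savar\'e, \emph{Invent. Math.} \textbf{195} (2014).

\bibitem{CMS}
Cordero-Erausquin, McCann and Schmuckenschl\"ager, \emph{Invent. Math.} \textbf{146} (2001).

\bibitem{Branching}
\emph{Examples of spaces with branching geodesics satisfying the curvature-dimension condition}, \texttt{https://core.ac.uk/download/pdf/39307403.pdf}.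

\bibitem{McCann}
McCann, \emph{GAFA} \textbf{11} (2001).

\bibitem{Sturm}
Sturm, \emph{Acta Math.} \textbf{196} (2006), II.

\end{thebibliography}
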